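\title{A compact space that has property $\mathcal C$ hereditarily but is not countable dimensional}

\begin{abstract}
We construct, in ZFC, a compact metrizable space $X$ that is not a countable union of zero-dimensional subspaces although every subset of $X$ has property $\mathcal C$. The core of $X$ is a $G_\delta$-subset of the Hilbert cube, obtained by removing a sequence of locally closed sets of growing homological codimension; the removed sets are found by letting the coordinates of a point code sequences of open covers. The space $X$ is a locally connected continuum, none of its nonempty open subsets is countable dimensional, and the least number of zero-dimensional subspaces that cover it is $\aleph_1$.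
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are separable and metrizable, and $\omega=\{0,1,2,\dots\}$. A space is \emph{zero-dimensional} if it has a base of sets that are both closed and open (\emph{clopen}); the empty space counts as zero-dimensional. A space is \emph{countable dimensional} if it is a countable union of finite-dimensional subspaces. Since a space of dimension at most $n$ is a union of $n+1$ zero-dimensional subspaces, it is equivalent to ask for a countable union of zero-dimensional subspaces, and this is the form we use. Subspaces of zero-dimensional spaces are zero-dimensional, so countable dimensionality passes to arbitrary subsets.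

A family $\mathcal V$ of sets is \emph{disjoint} if its members are pairwise disjoint, and it \emph{refines} a family $\mathcal U$ if every member of $\mathcal V$ is contained in some member of $\mathcal U$; we do not require that $\mathcal V$ be a cover. A space $Y$ has \emph{property $\mathcal C$}, in the sense of Haver and of Addis and Gresham, if for every sequence $\mathcal U_0,\mathcal U_1,\dots$ of open covers of $Y$ there are disjoint families $\mathcal V_0,\mathcal V_1,\dots$ of open subsets of $Y$ such that $\mathcal V_i$ refines $\mathcal U_i$ for each $i$ and $\bigcup_i\mathcal V_i$ covers $Y$.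

Both notions describe spaces that are built from countably many zero-dimensional layers. A space is zero-dimensional exactly when every open cover is refined by a disjoint open cover: one direction is Lemma~\ref{lem:zero} below, and for the other, the members of a disjoint open cover are clopen. If $Y=\bigcup_iZ_i$ with each $Z_i$ zero-dimensional, we may let $\mathcal V_i$ take care of $Z_i$, and so $Y$ has property $\mathcal C$. The difference lies in the order of the quantifiers. In a countable dimensional space the layers $Z_i$ are fixed before the covers are given; property $\mathcal C$ lets the part of $Y$ covered by $\mathcal V_i$ depend on the covers.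

It follows that every subset of a countable dimensional space has property $\mathcal C$, and it is natural to ask whether, for compact spaces, the converse holds. Property $\mathcal C$ passes for free to a closed subset $F\subset Y$: extend the members of each cover of $F$ to open subsets of $Y$, add $Y\setminus F$, and take traces on $F$ of the resulting families. For an arbitrary subset $A$ this argument breaks down, because a cover of $A$ may become finer and finer near $Y\setminus A$, and then the compactness of $Y$ is of no use. A space all of whose subsets have property $\mathcal C$ must cope with all subsets and all their covers at once, and the evident way to do so is a decomposition into zero-dimensional layers fixed in advance. One might therefore guess that the converse is true. The following conjecture from \cite{GTW} predicts the opposite.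

\begin{quote}
\emph{There is a compact space every subset of which has property $\mathcal C$ but that is not countable dimensional.}
\end{quote}

We prove this conjecture; the argument is in ZFC, with no extra hypotheses. Throughout, $I=[0,1]$ and $Q=I^\omega$ is the Hilbert cube, with points $x=(x_0,x_1,\dots)$ and metric $\rho(x,y)=\sum_i2^{-i}|x_i-y_i|$.

\begin{theorem}\label{thm:main}
There is a $G_\delta$-set $E\subset Q$ such that every subset of $E$ has property $\mathcal C$ but $E$ is not countable dimensional. There is a compact metrizable space $X=E'\cup\Sigma$ with $E'$ homeomorphic to $E$ and $\Sigma$ countable dimensional. Consequently every subset of $X$ has property $\mathcal C$, and $X$ is not countable dimensional.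
\end{theorem}

\begin{theorem}\label{thm:more}
The space $X$ constructed in the proof of Theorem~\ref{thm:main} is a locally connected continuum; no nonempty open subset of $X$ is countable dimensional; and the least number of zero-dimensional subspaces needed to cover $X$ is exactly $\aleph_1$, the largest value possible for a separable metrizable space.
\end{theorem}

The set $E$ is the complement in $Q$ of sets $D_0,D_1,\dots$, and the proof balances two counts, which Section~\ref{sec:small} exhibits in small cases: $k+1$ disjoint families made from boxes in general position miss only a set of codimension $k+1$, while $k$ zero-dimensional sets can be avoided inside a set of codimension $k$. Sections~\ref{sec:codim} and~\ref{sec:descent} make ``codimension'' precise by means of homology and show that $Q\setminus\bigcup_kD_k$ is not countable dimensional when $D_k$ has codimension at least $k+1$. Section~\ref{sec:E} chooses the $D_k$ so that all subsets of $E$ have property $\mathcal C$, and Section~\ref{sec:X} passes from $E$ to $X$.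

\section{Disjoint families, zero-dimensional sets and partitions}\label{sec:prelim}

Disjoint families are often found in a subspace first and must then be enlarged to the whole space.

\begin{lemma}\label{lem:ext}
Let $A\subset Y$, let $\mathcal U$ be a family of open subsets of $Y$, and let $\mathcal H$ be a disjoint family of open subsets of $A$ that refines $\mathcal U$. Then there is a disjoint family $\mathcal V$ of open subsets of $Y$ that refines $\mathcal U$ and satisfies $\bigcup\mathcal V\supset\bigcup\mathcal H$.
\end{lemma}

\begin{proof}
Let $d$ be a metric on $Y$, with $d(y,\emptyset)=\infty$. For each nonempty $H\in\mathcal H$ choose $U_H\in\mathcal U$ containing $H$ and put $\tilde H=\{y\in U_H:d(y,H)<d(y,A\setminus H)\}$. This set is open in $Y$, and it contains $H$ because $H$ is open in $A$. If $H\neq H'$ and $y\in\tilde H\cap\tilde H'$, then $H'\subset A\setminus H$ and $H\subset A\setminus H'$ give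
\[
d(y,H)<d(y,A\setminus H)\le d(y,H')<d(y,A\setminus H')\le d(y,H),
\]
which is absurd. Let $\mathcal V$ consist of the sets $\tilde H$.
\end{proof}

\begin{lemma}\label{lem:zero}
Let $Z\subset Y$ be zero-dimensional and let $\mathcal U$ be an open cover of $Y$. Then there is a disjoint family of open subsets of $Y$ that refines $\mathcal U$ and covers $Z$.
\end{lemma}

\begin{proof}
The clopen subsets of $Z$ that lie in some member of $\mathcal U$ cover $Z$, and countably many of them, $H'_0,H'_1,\dots$, suffice because $Z$ has a countable base. The sets $H_j=H'_j\setminus\bigcup_{i<j}H'_i$ are clopen in $Z$, pairwise disjoint, and cover $Z$. Apply Lemma~\ref{lem:ext}.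
\end{proof}

\begin{lemma}\label{lem:union}
If $Y=\bigcup_{m\in\omega}Y_m$ and each $Y_m$ has property $\mathcal C$, then $Y$ has property $\mathcal C$. In particular, every countable dimensional space has property $\mathcal C$.
\end{lemma}

\begin{proof}
Let $\mathcal U_0,\mathcal U_1,\dots$ be open covers of $Y$. Split $\omega$ into pairwise disjoint infinite sets $N_0,N_1,\dots$. Property $\mathcal C$ of $Y_m$, applied to the traces on $Y_m$ of the covers $\mathcal U_i$ with $i\in N_m$, gives disjoint families $\mathcal H_i$ $(i\in N_m)$ of open subsets of $Y_m$ that refine the $\mathcal U_i$ and together cover $Y_m$. Enlarge each $\mathcal H_i$ by Lemma~\ref{lem:ext}. The last claim follows because a zero-dimensional space has property $\mathcal C$ by Lemma~\ref{lem:zero}.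
\end{proof}

All zero-dimensional sets that we construct come from the next lemma.

\begin{lemma}\label{lem:dense}
\begin{enumerate}
\item[(a)] If $T\subset I$ is dense and $J$ is countable, then $(I\setminus T)^J$ is zero-dimensional.
\item[(b)] There are uncountably many pairwise disjoint countable dense subsets of $(0,1)$.
\item[(c)] The cube $I^d$ is a union of $d+1$ zero-dimensional subspaces.
\item[(d)] Every space is a union of $\aleph_1$ zero-dimensional subspaces.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The traces on $I\setminus T$ of the intervals $(a,b)$ with $a,b\in T\cup\{-1,2\}$ are clopen and form a base of $I\setminus T$. Restricting finitely many coordinates to such traces gives a clopen base of the product.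

(b) Take the traces on $(0,1)$ of the cosets of $\mathbb Q$ in $\mathbb R$; there are uncountably many cosets because each is countable.

(c), (d) Let $T_\alpha$ $(\alpha<\omega_1)$ be as in (b). Each coordinate of a point lies in at most one $T_\alpha$. A point of $I^d$ has $d$ coordinates, so one of $T_0,\dots,T_d$ contains none of them, and $I^d=\bigcup_{\alpha\le d}(I\setminus T_\alpha)^d$. A point of $Q$ has countably many coordinates, so $Q=\bigcup_{\alpha<\omega_1}(I\setminus T_\alpha)^\omega$. Every separable metrizable space embeds in $Q$.
\end{proof}

Let $F_0,F_1$ be disjoint closed subsets of $Y$. A \emph{partition} between $F_0$ and $F_1$ is a closed set $S\subset Y$ such that $Y\setminus S=\Omega_0\cup\Omega_1$ with $\Omega_0,\Omega_1$ disjoint and open and $F_a\subset\Omega_a$ for $a=0,1$.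

\begin{lemma}\label{lem:part}
Let $F_0,F_1$ be disjoint closed subsets of $Y$. There is an open cover $\mathcal U$ of $Y$ such that for every disjoint family $\mathcal V$ of open sets refining $\mathcal U$ some partition between $F_0$ and $F_1$ is disjoint from $\bigcup\mathcal V$. In particular \cite[Theorem 1.2.11]{Eng}, for every zero-dimensional $Z\subset Y$ some partition between $F_0$ and $F_1$ is disjoint from $Z$.
\end{lemma}

\begin{proof}
Choose open sets $U_a\supset F_a$ with disjoint closures and put $\mathcal U=\{Y\setminus\overline{U_0},\,Y\setminus\overline{U_1}\}$. Given $\mathcal V$, let $\Omega_0$ be the union of $U_0$ and the members of $\mathcal V$ that miss $\overline{U_1}$, and let $\Omega_1$ be the union of $U_1$ and the remaining members, each of which misses $\overline{U_0}$. Then $\Omega_0\cap\Omega_1=\emptyset$, and $S=Y\setminus(\Omega_0\cup\Omega_1)$ is the required partition. For the last claim take $\mathcal V$ from Lemma~\ref{lem:zero}.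
\end{proof}

A space $Y$ is \emph{weakly infinite-dimensional} if for every sequence of pairs $(F^i_0,F^i_1)$ of disjoint closed subsets there are partitions $S_i$ between $F^i_0$ and $F^i_1$ with $\bigcap_iS_i=\emptyset$. Applying property $\mathcal C$ to the covers that Lemma~\ref{lem:part} assigns to these pairs, we obtain the following fact of Addis and Gresham.

\begin{corollary}\label{cor:wid}
Every space with property $\mathcal C$ is weakly infinite-dimensional.
\end{corollary}

\begin{example}\label{ex:Q}
The Hilbert cube does not have property $\mathcal C$. Recall the textbook form of the Brouwer fixed point theorem known as the theorem on partitions: if $S_i$ is a partition between the faces $\{x_i=0\}$ and $\{x_i=1\}$ of $I^d$ for each $i<d$, then $\bigcap_{i<d}S_i\neq\emptyset$. Let $S_i$ $(i\in\omega)$ be partitions between the faces $\{x_i=0\}$ and $\{x_i=1\}$ of $Q$. Their traces on $I^d\times\{(0,0,\dots)\}$ show that $S_0\cap\dots\cap S_{d-1}\ne\emptyset$ for every $d$, so $\bigcap_iS_i\neq\emptyset$ by compactness, and Corollary~\ref{cor:wid} applies. Thus something has to be removed from $Q$; the problem is to remove enough without leaving a countable dimensional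 set.
\end{example}

\section{The two counts in small cases}\label{sec:small}

\subsection*{What disjoint families miss}
An enumerated cover $B_0,B_1,\dots$ by open sets has a canonical disjoint open refinement, $G_i=B_i\setminus\bigcup_{j<i}\overline{B_j}$, which loses only boundary points. For the cover $B_0=[0,\frac23)$, $B_1=(\frac13,1]$ of $I$ it gives $G_0=[0,\frac23)$ and $G_1=(\frac23,1]$, and the point $\frac23$ is lost. The cover $B'_0=[0,\frac12)$, $B'_1=(\frac14,1]$ loses the point $\frac12$. No point is lost twice, so the two disjoint families together cover $I$.

In the square, order the products as $B_0\times B_0$, $B_0\times B_1$, $B_1\times B_0$, $B_1\times B_1$. The closures of the first two have union $[0,\frac23]\times I$, and the canonical refinement consists of $G_0\times G_0$, $G_0\times G_1$, $G_1\times G_0$, $G_1\times G_1$. The lost set is the cross $\{x_0=\frac23\}\cup\{x_1=\frac23\}$. The second cover loses the cross at $\frac12$, and only the points $(\frac23,\frac12)$ and $(\frac12,\frac23)$ are lost twice. A third cover, made from $[0,\frac34)$ and $(\frac15,1]$, loses the cross at $\frac34$, which contains neither point. The reason is that a point lost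 by covers with different endpoints must use a different coordinate for each cover. In $Q$ the coordinates never run out, but a point lost by $k+1$ such covers satisfies $k+1$ independent equations $x_i=c$.

\subsection*{What zero-dimensional sets leave}
Let $Z_0,Z_1\subset Q$ be zero-dimensional, and let $D_0=\{x_0=\frac12\}$ and $D_1=\{x_1=x_2=\frac12\}$, of codimensions one and two. We find a point outside $D_0\cup Z_0\cup D_1\cup Z_1$, treating the sets in this order and keeping the set of candidates as large as possible.

To avoid $D_0$, pass to $\{x_0\le\frac14\}$, which still has interior. To avoid $Z_0$, take a partition $S_0$ between $\{x_1=0\}$ and $\{x_1=1\}$ that misses $Z_0$ (Lemma~\ref{lem:part}); the set $M_1=S_0\cap\{x_0\le\frac14\}$ meets every path in $\{x_0\le\frac14\}$ from one of these faces to the other. Such paths have room to pass around $D_1$: the set $M_1\cap\{x_2\le\frac14\}$ misses $D_1$ and meets every such path that lies in $\{x_2\le\frac14\}$. To avoid $Z_1$, take a partition $S_1$ between $\{x_3=0\}$ and $\{x_3=1\}$ that misses $Z_1$. On the square $\{x:x_i=0\text{ for }i\ne1,3\}$ the traces of $S_0$ and $S_1$ are partitions between the two pairs of opposite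 sides, so they meet by the theorem on partitions, and a common point is the point we want.

Each zero-dimensional set cost one codimension, and each $D_k$ cost nothing, because its codimension $k+1$ exceeded the codimension $k$ of the current set. Had $D_1$ been the hyperplane $\{x_1=\frac12\}$, it could have been equal to $S_0$, and nothing of $M_1$ would have remained. In the actual construction $D_k$ is not of this simple form: we only know that each of its compact subsets lies in a finite union of such sets. We then have to cut the current set into pieces and know that one piece is still large. Relative homology provides a notion of largeness that survives such cuts.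

\section{Homological codimension in the Hilbert cube}\label{sec:codim}

Homology is singular homology with coefficients in $\mathbb Z/2$, and $H_{-1}=0$. The \emph{carrier} $|c|$ of a chain $c$ is the union of the images of its simplices; it is compact, and $|\partial c|\subset|c|$. A class in $H_q(Y,A)$ is represented by a chain $c$ with $|c|\subset Y$ and $|\partial c|\subset A$. We use the following standard facts.
\begin{itemize}
\item \emph{Triples.} For $B\subset A\subset Y$ the sequence $\cdots\to H_{q+1}(Y,A)\to H_q(A,B)\to H_q(Y,B)\to H_q(Y,A)\to H_{q-1}(A,B)\to\cdots$ is exact.
\item \emph{Excision.} For open $U,V\subset Q$, inclusion induces $H_q(U,U\cap V)\cong H_q(U\cup V,V)$.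
\item \emph{Mayer--Vietoris.} For open $A_1\subset W_1$ and $A_2\subset W_2$ in $Q$ the sequence $H_q(W_1,A_1)\oplus H_q(W_2,A_2)\to H_q(W_1\cup W_2,A_1\cup A_2)\to H_{q-1}(W_1\cap W_2,A_1\cap A_2)$ is exact.
\item \emph{Homotopy.} Homotopic maps of pairs induce the same homomorphism.
\end{itemize}
For $W\subset Q$ open and $M\subset Q$ closed put
\[
H_q(W|M)=H_q(W,W\setminus M).
\]
A closed set $M\subset Q$ is \emph{$q$-thick} if $H_q(W|M)\neq0$ for some open $W\subset Q$. It has \emph{codimension $\ge d$} if it is not $q$-thick for any $q<d$. A nonzero class in $H_q(W|M)$ is a $q$-dimensional chain in $W$, with boundary off $M$, that cannot be pushed off $M$. A $q$-thick set is nonempty, since $H_q(W,W)=0$; this is how the existence of points will finally be proved.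

A \emph{box} is a set $\{x\in Q:x_i\in J_i\text{ for }i\in F\}$, where $F\subset\omega$ is finite and the $J_i$ are intervals open in $I$, possibly empty. Boxes are convex, they form a base of $Q$, and the intersection of two boxes is a box. A \emph{$d$-flat}, for $d\ge1$, is a set $\{x\in Q:x_i=c_i\text{ for }i\in S\}$ with $|S|=d$ and all $c_i\in(0,1)$.

\begin{example}\label{ex:zero}
The group $H_0(W|M)$ is the cokernel of $H_0(W\setminus M)\to H_0(W)$, so it has as a basis the path components of $W$ that are contained in $M$. These components are open, since boxes are convex. Hence $M$ is $0$-thick if and only if it has nonempty interior, and codimension $\ge1$ means nowhere dense.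
\end{example}

\begin{lemma}\label{lem:codim}
\begin{enumerate}
\item[(a)] A $d$-flat has codimension $\ge d$.
\item[(b)] A closed subset of a closed set of codimension $\ge d$ has codimension $\ge d$.
\item[(c)] A finite union of closed sets of codimension $\ge d$ has codimension $\ge d$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $W$ be open and $q<d$.

(a) Let $A=\{x:x_i=c_i\text{ for }i\in S\}$. First let $W$ be a box, written as $\prod_{i\in\omega}J_i$ with $J_i=I$ for all but finitely many $i$. If $W\cap A=\emptyset$, then $H_q(W|A)=0$. Otherwise
\[
(W,W\setminus A)=\bigl(\Pi\times\Pi',(\Pi\setminus\{c\})\times\Pi'\bigr),\qquad \Pi=\prod_{i\in S}J_i,\quad \Pi'=\prod_{i\notin S}J_i,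
\]
where $c=(c_i)_{i\in S}$. Since $c_i\in J_i\cap(0,1)$, the convex set $\Pi\subset\mathbb R^S$ contains a closed Euclidean ball around $c$, of radius $\varepsilon$ say. Moving $y\in\Pi\setminus\{c\}$ along the segment from $y$ to $c+\varepsilon(y-c)/\|y-c\|$ deforms $\Pi\setminus\{c\}$ onto the sphere $S^{d-1}$ bounding the ball. As $\Pi$ and $\Pi'$ are contractible, $H_q(W|A)\cong H_q(\Pi,\Pi\setminus\{c\})\cong\tilde H_{q-1}(S^{d-1})=0$.

Next let $W=W_1\cup W_2$ be a union of $m\ge2$ boxes, with $W_1$ a union of $m-1$ boxes and $W_2$ a box. Then $W_1\cap W_2$ is a union of $m-1$ boxes, and the Mayer--Vietoris sequence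
\[
H_q(W_1|A)\oplus H_q(W_2|A)\to H_q(W|A)\to H_{q-1}(W_1\cap W_2|A)
\]
gives $H_q(W|A)=0$ by induction on $m$, for all $q<d$ at once. Finally, for arbitrary $W$, the carrier of a chain representing a class in $H_q(W|A)$ lies in a finite union $W_0\subset W$ of boxes, so the class comes from $H_q(W_0|A)=0$.

(b) Let $A'\subset A$ be closed. The set $W\setminus A'$ is open and $(W\setminus A')\setminus A=W\setminus A$, so the triple $W\setminus A\subset W\setminus A'\subset W$ gives the exact sequence
\[
H_q(W|A)\to H_q(W|A')\to H_{q-1}(W\setminus A'\,|A),
\]
whose outer groups vanish.

(c) For two sets $A,B$, the triple $W\setminus(A\cup B)\subset W\setminus A\subset W$ gives the exact sequence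
\[
H_q(W\setminus A\,|B)\to H_q(W|A\cup B)\to H_q(W|A),
\]
whose outer groups vanish. Induct on the number of sets.
\end{proof}

The computation in (a) with $W=Q$ and $q=d$ gives $\tilde H_{d-1}(S^{d-1})\ne0$, so a $d$-flat is $d$-thick and the bound is exact. Parts (b) and (c) show why the definition quantifies over all open $W$: both proofs pass from $W$ to a smaller open set.

The next lemma is the cutting principle. In degree $0$ it says that a set with interior contains a closed set with interior that misses a given closed nowhere dense subset.

\begin{lemma}\label{lem:cut}
Let $M$ be $q$-thick and let $A\subset M$ be a closed set that is not $q$-thick. Then $M\setminus A$ contains a closed $q$-thick set.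
\end{lemma}

\begin{proof}
Let $0\neq z\in H_q(W|M)$. In the exact sequence
\[
H_q(W\setminus A,W\setminus M)\to H_q(W,W\setminus M)\to H_q(W,W\setminus A)
\]
the last group vanishes, so $z$ is represented by a chain $c$ with $|c|\subset W\setminus A$ and $|\partial c|\subset W\setminus M$. Choose an open $W'$ with $|c|\subset W'\subset\overline{W'}\subset W\setminus A$, and put $M'=M\cap\overline{W'}\subset M\setminus A$. The class of $c$ in $H_q(W'|M)$ maps to $z$, so it is nonzero, and $H_q(W'|M)=H_q(W'|M')$ because $W'\setminus M=W'\setminus M'$.
\end{proof}

The sets we have to avoid are not closed but \emph{locally closed}, that is, of the form $F\cap U$ with $F$ closed and $U$ open in $Q$. Two cuts handle them.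

\begin{lemma}\label{lem:loc}
Let $M$ be $q$-thick and let $D\subset Q$ be a locally closed set no compact subset of which is $q$-thick. Then $M\setminus D$ contains a closed $q$-thick set.
\end{lemma}

\begin{proof}
Write $D=F\cap U$. The closed set $M\setminus U$ misses $D$, so we are done if it is $q$-thick. Otherwise Lemma~\ref{lem:cut} gives a closed $q$-thick set $M'\subset M\cap U$. Now $M'\cap F$ is a compact subset of $D$, hence not $q$-thick, and Lemma~\ref{lem:cut} gives a closed $q$-thick set $M''\subset M'\setminus F\subset M\setminus D$.
\end{proof}

A zero-dimensional set may be dense and need not be locally closed, so it cannot be cut away. It can be avoided by a partition, at the price of one degree.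

\begin{lemma}\label{lem:raise}
Let $M$ be $q$-thick and let $Z\subset Q$ be zero-dimensional. Then $M\setminus Z$ contains a closed $(q+1)$-thick set.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.4]
\fill[gray!15] (0.15,0) rectangle (0.85,1);
\draw (0,0) rectangle (1,1);
\draw[thick] (0.5,0)--(0.5,1);
\node[right] at (0.5,0.88) {$M$};
\draw[very thick,dashed] (0.15,0.25)--(0.85,0.25);
\node[above] at (0.3,0.25) {$c$};
\draw[ultra thick] (0.15,0)--(0.85,0);
\draw[ultra thick] (0.15,1)--(0.85,1);
\node[below] at (0.5,0) {$\theta^0_\#c$};
\node[above] at (0.5,1) {$\theta^1_\#c$};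
\draw[thick] (0,0.55) .. controls (0.3,0.85) and (0.7,0.35) .. (1,0.65);
\node[right] at (1,0.65) {$S$};
\fill (0.5,0.6) circle (0.018);
\node[above right] at (0.5,0.6) {$P$};
\node[left] at (0,0) {$x_N=0$};
\node[left] at (0,1) {$x_N=1$};
\end{tikzpicture}
\caption{Raising the degree from $1$ to $2$, drawn in the coordinates $x_0$ (horizontal) and $x_N$ (vertical). The segment $c$ crosses $M=\{x_0=\frac12\}$. Its copies in the faces $x_N=0$ and $x_N=1$ lie on different sides of the partition $S$. The shaded rectangle swept out by $c$ has its boundary off $P=M\cap S$ and cannot be pushed off $P$.}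
\label{fig:raise}
\end{figure}

\begin{proof}
Let $0\ne z\in H_q(W|M)$ be represented by $c$, with $|c|\subset W$ and $|\partial c|\subset W\setminus M$. We slide $c$ along a remote coordinate (Figure~\ref{fig:raise}). By compactness there is $\delta>0$ such that all points within $\delta$ of $|c|$ lie in $W$ and all points within $\delta$ of $|\partial c|$ lie in $W\setminus M$. Fix $N$ with $2^{-N}<\delta$. For $a\in\{0,1\}$ let $\theta^a\colon Q\to Q$ replace $x_N$ by $a$. The straight-line homotopy from the identity to $\theta^a$ changes only the $N$-th coordinate, so it moves points by at most $2^{-N}$ and is a homotopy of maps of pairs $(|c|,|\partial c|)\to(W,W\setminus M)$. Hence $\theta^0_\#c$ and $\theta^1_\#c$ both represent $z$.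

By Lemma~\ref{lem:part} there is a partition $S$ between $\{x_N=0\}$ and $\{x_N=1\}$ with $S\cap Z=\emptyset$; let $Q\setminus S=\Omega_0\cup\Omega_1$ with $\{x_N=a\}\subset\Omega_a$. Put $P=M\cap S$, a closed subset of $M\setminus Z$, and $W_a=W\cap\Omega_a$. We show that $H_{q+1}(W|P)\ne0$. Since $W\setminus P=(W_0\cup W_1)\cup(W\setminus M)$ and $W_0,W_1$ are disjoint and open, excision gives
\[
H_q(W\setminus P,W\setminus M)\cong H_q\bigl(W_0\cup W_1,(W_0\cup W_1)\setminus M\bigr)=H_q(W_0|M)\oplus H_q(W_1|M).
\]
The chain $\theta^a_\#c$ is carried by $W_a$ and its boundary by $W_a\setminus M$, so it defines a class $y_a\in H_q(W\setminus P,W\setminus M)$ in the $a$-th summand. In the exact sequence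
\[
H_{q+1}(W,W\setminus P)\to H_q(W\setminus P,W\setminus M)\xrightarrow{\ j\ }H_q(W,W\setminus M)
\]
we have $j(y_0)=z=j(y_1)$. In particular $y_0\neq0$, and since $y_0,y_1$ lie in different summands, $y_0-y_1$ is a nonzero element of $\ker j$. Therefore $H_{q+1}(W,W\setminus P)\neq0$.
\end{proof}

This is the one place where the infinitely many coordinates of $Q$ are needed: a full sweep of the $N$-th coordinate has to be a small motion. With the same definitions in $I^d$, an interior point $M$ is $d$-thick, and the lemma fails for $Z=M$.

\section{Removing sets of growing codimension}\label{sec:descent}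

The following statement is a graded version of the Baire category theorem: sets of codimension $\geq k+1$ take the place of nowhere dense sets, and the conclusion is stronger than density.

\begin{proposition}\label{prop:descent}
Let $D_0,D_1,\dots$ be locally closed subsets of $Q$ such that every compact subset of $D_k$ has codimension $\ge k+1$, and let $E=Q\setminus\bigcup_kD_k$. Then $E$ is a $G_\delta$-set, and $E\cap G$ is not countable dimensional for any nonempty open $G\subset Q$.
\end{proposition}

\begin{proof}
If $D_k=F\cap U$ with $F$ closed and $U$ open, then $Q\setminus D_k$ is the union of the open set $Q\setminus F$ and the closed set $Q\setminus U$, both $G_\delta$-sets. So $Q\setminus D_k$ and $E$ are $G_\delta$-sets.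

Let $G$ be nonempty and open and let $Z_0,Z_1,\dots\subset Q$ be zero-dimensional. We find a point of $E\cap G$ outside $\bigcup_kZ_k$. We construct closed sets $G\supset M_0\supset M_1\supset\cdots$ such that $M_k$ is $k$-thick and $M_{k+1}\subset M_k\setminus(D_k\cup Z_k)$. Let $M_0\subset G$ be the closure of a nonempty box; it is $0$-thick by Example~\ref{ex:zero}. Given $M_k$, note that no compact subset of $D_k$ is $k$-thick. Lemma~\ref{lem:loc} gives a closed $k$-thick set $M\subset M_k\setminus D_k$, and Lemma~\ref{lem:raise} gives a closed $(k+1)$-thick set $M_{k+1}\subset M\setminus Z_k$. The $M_k$ are compact and nonempty, and any point of $\bigcap_kM_k$ lies in $G$ and in no $D_k$ or $Z_k$.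
\end{proof}

\begin{remark}\label{rem:growth}
The codimensions must grow. Fix $d\ge1$, let $T_1,\dots,T_d$ be as in Lemma~\ref{lem:dense}(b), and remove from $Q$ the countably many $d$-flats whose values $c_i$ lie in $T_1\cup\dots\cup T_d$. A remaining point has fewer than $d$ coordinates in $T_1\cup\dots\cup T_d$, so it lies in one of the $d$ zero-dimensional sets $(I\setminus T_a)^\omega$.
\end{remark}

\section{The set $E$}\label{sec:E}

We now choose the sets $D_k$ so that every subset of $E$ has property $\mathcal C$. A subset $Y\subset Q$ with a sequence of covers will be replaced by a point of a Cantor set that records which basic boxes are small enough.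

\subsection*{Grids and codes}
Fix pairwise disjoint countable dense sets $C_0,C_1,\dots\subset(0,1)$. For $n\in\omega$, let $B^n_0,B^n_1,\dots$ enumerate the nonempty boxes whose intervals $J_i$ have the form $(a,b)$, $[0,b)$, $(a,1]$ or $I$ with $a,b\in C_n$. For each $n$ they form a base of $Q$. An \emph{$n$-wall} is a $1$-flat $\{x:x_m=c\}$ with $c\in C_n$. The closure of a nonempty box is obtained by closing its intervals, so
\begin{equation}\label{eq:walls}
\overline{B^n_j}\setminus B^n_j\ \text{ is contained in a finite union of $n$-walls.}
\end{equation}

Let $\mathbb K=\{0,1\}^{\omega\times\omega}$, a compact space homeomorphic to the Cantor set. Its points are \emph{codes}, and we regard a code $r$ as a subset of $\omega\times\omega$ whose $n$-th row selects some of the boxes $B^n_i$. For $(n,i)\in r$ let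
\[
G_{n,i}(r)=B^n_i\setminus\bigcup\bigl\{\overline{B^n_j}:j<i,\ (n,j)\in r\bigr\},
\]
and put
\[
O_n(r)=\bigcup_{(n,i)\in r}B^n_i,\qquad V_n(r)=\bigcup_{(n,i)\in r}G_{n,i}(r),\qquad R_n(r)=O_n(r)\setminus V_n(r).
\]
For fixed $n$ and $r$ the sets $G_{n,i}(r)$ are the canonical refinement of Section~\ref{sec:small}. They are open, and they are pairwise disjoint because $G_{n,i}(r)$ misses $B^n_j\supset G_{n,j}(r)$ for $j<i$. The \emph{residue} $R_n(r)$ is what the refinement loses.

\begin{lemma}\label{lem:codes}
\begin{enumerate}
\item[(a)] Let $x\in R_n(r)$ and let $i$ satisfy $(n,i)\in r$ and $x\in B^n_i$. Then $x\in\overline{B^n_j}\setminus B^n_j$ for some $j<i$.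
\item[(b)] The sets $\mathcal O_n=\{(x,r):x\in O_n(r)\}$ and $\mathcal G_n=\{(x,r):x\in V_n(r)\}$ are open in $Q\times\mathbb K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We may assume that $i$ is the least index with $(n,i)\in r$ and $x\in B^n_i$. As $x\notin G_{n,i}(r)$, there is $j<i$ with $(n,j)\in r$ and $x\in\overline{B^n_j}$, and $x\notin B^n_j$ by the minimality of $i$.

(b) We have $\mathcal O_n=\bigcup_iB^n_i\times\{r:(n,i)\in r\}$. If $x\in G_{n,i}(r)$, let $\mathbb K'$ be the clopen set of codes $r'$ that agree with $r$ at $(n,0),\dots,(n,i)$. Then $G_{n,i}(r')=G_{n,i}(r)$ for $r'\in\mathbb K'$, so $G_{n,i}(r)\times\mathbb K'\subset\mathcal G_n$.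
\end{proof}

\subsection*{Which points to remove}
If $Y\subset O_n(r)$ for all $n$, then the families $\{G_{n,i}(r)\}_i$ cover $Y$ except for the points of $\bigcap_nR_n(r)$. The first attempt is to remove these sets for all codes $r$, and it removes too much. Suppose that for each $n$ some coordinate $x_m$ of $x$ lies in $C_n$. Then $x\in\overline{B^n_j}\setminus B^n_j$ for the box $B^n_j=\{y:y_m<x_m\}$, and $x\in B^n_i$ for some $i>j$ since infinitely many boxes contain $x$; a code whose $n$-th row selects exactly these two boxes, for each $n$, has $x\in\bigcap_nR_n(r)$. What remains is therefore contained in the countable dimensional set $\bigcup_n(I\setminus C_n)^\omega$.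

The way out is that for a given code we can afford to ignore one zero-dimensional set $Z(r)$, which may depend on $r$; here the order of quantifiers in property $\mathcal C$ is used. We arrange that a point outside $Z(r)$ is a point with a coordinate that \emph{spells} $r$. Each point then has to answer only for the countably many codes spelled by its own coordinates.

Let $I_0,I_1,\dots$ enumerate the intervals $(a,b)$ with rational $0\le a<b\le1$. Choose a Cantor set $K_p\subset I_p$ and a homeomorphism $\kappa_p\colon K_p\to\mathbb K$. For $r\in\mathbb K$ the set $T(r)=\{\kappa_p^{-1}(r):p\in\omega\}$ meets every $I_p$, so it is dense in $I$, and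
\[
Z(r)=(I\setminus T(r))^\omega
\]
is zero-dimensional by Lemma~\ref{lem:dense}(a). Fix a bijection $k\mapsto(l_k,p_k)$ from $\omega$ onto $\omega\times\omega$. The set $Q_k=\{x\in Q:x_{l_k}\in K_{p_k}\}$ is closed, and $r_k\colon Q_k\to\mathbb K$, $r_k(x)=\kappa_{p_k}(x_{l_k})$, is continuous. Define
\[
D_k=\bigl\{x\in Q_k:x\in R_n(r_k(x))\text{ for all }n\le k\bigr\},\qquad E=Q\setminus\bigcup_{k\in\omega}D_k .
\]
Thus a point of $E$ keeps the following promise for every $k$: if its $l_k$-th coordinate, read through $\kappa_{p_k}$, spells a code $r$ and the point lies in $O_0(r),\dots,O_k(r)$, then it lies in one of $V_0(r),\dots,V_k(r)$.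

\begin{proposition}\label{prop:C}
Every subset of $E$ has property $\mathcal C$.
\end{proposition}

\begin{proof}
Let $Y\subset E$ and let $\mathcal U_0,\mathcal U_1,\dots$ be open covers of $Y$. Define $r\in\mathbb K$ by
\[
(n,i)\in r\iff B^n_i\cap Y\text{ is contained in some member of }\mathcal U_{n+1}.
\]
Then $Y\subset O_n(r)$ for all $n$: if $y\in U\in\mathcal U_{n+1}$ and $U=U'\cap Y$ with $U'$ open in $Q$, there is $i$ with $y\in B^n_i\subset U'$, and $(n,i)\in r$. The family $\mathcal V_{n+1}=\{G_{n,i}(r)\cap Y:(n,i)\in r\}$ is a disjoint family of open subsets of $Y$ refining $\mathcal U_{n+1}$. By Lemma~\ref{lem:zero} there is a disjoint family $\mathcal V_0$ of open subsets of $Y$ that refines $\mathcal U_0$ and covers $Y\cap Z(r)$.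

Let $y\in Y\setminus Z(r)$. Then $y_l=\kappa_p^{-1}(r)$ for some $l$ and $p$. Let $k$ be such that $(l,p)=(l_k,p_k)$, so that $y\in Q_k$ and $r_k(y)=r$. Since $y\notin D_k$, there is $n\le k$ with $y\notin R_n(r)$, and since $y\in O_n(r)$, this means $y\in V_n(r)$, that is, $y\in\bigcup\mathcal V_{n+1}$. Hence $\bigcup_i\mathcal V_i$ covers $Y$.
\end{proof}

It remains to verify the hypotheses of Proposition~\ref{prop:descent}. The difficulty is that the code $r_k(x)$ varies with $x$ and that a residue can meet infinitely many walls. Compactness disposes of both problems at once.

\begin{lemma}\label{lem:thin}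
The set $D_k$ is locally closed, and every compact subset of $D_k$ has codimension $\ge k+1$.
\end{lemma}

\begin{proof}
Write $r=r_k$. The map $x\mapsto(x,r(x))$ from $Q_k$ to $Q\times\mathbb K$ is continuous. By Lemma~\ref{lem:codes}(b), the set $F=\{x\in Q_k:x\notin V_n(r(x))\text{ for all }n\le k\}$ is closed in $Q_k$, hence in $Q$, and the set $\{x\in Q_k:x\in O_n(r(x))\text{ for all }n\le k\}$ is open in $Q_k$, hence equal to $U\cap Q_k$ for some open $U\subset Q$. Then $D_k=F\cap U$.

Let $M\subset D_k$ be compact and fix $n\le k$. The sets $\{x\in M:(n,i)\in r(x),\ x\in B^n_i\}$, $i\in\omega$, are open in $M$, and they cover $M$ because $x\in O_n(r(x))$ for $x\in M$. So those with $i<m$ cover $M$, for some $m$. Lemma~\ref{lem:codes}(a) gives $M\subset\bigcup_{j<m}(\overline{B^n_j}\setminus B^n_j)$, and by \eqref{eq:walls} the set $M$ lies in a finite union of $n$-walls.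

Intersecting these unions for $n=0,\dots,k$ and distributing, we find that $M$ lies in a finite union of sets
\[
\{x:x_{m_0}=c_0,\ \dots,\ x_{m_k}=c_k\},\qquad c_n\in C_n .
\]
The numbers $c_0,\dots,c_k$ are distinct because the $C_n$ are pairwise disjoint. So such a set is empty unless $m_0,\dots,m_k$ are distinct, and in that case it is a $(k+1)$-flat. By Lemma~\ref{lem:codim}, $M$ has codimension $\ge k+1$.
\end{proof}

Proposition~\ref{prop:descent} and Lemma~\ref{lem:thin} give the following.

\begin{corollary}\label{cor:E}
The set $E$ is a $G_\delta$-subset of $Q$, and $E\cap G$ is not countable dimensional for any nonempty open $G\subset Q$.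
\end{corollary}

\begin{remark}
Two features of the definition of $D_k$ deserve comment. First, the condition $x\in O_n(r_k(x))$, which makes $D_k$ locally closed rather than closed, cannot be dropped. Removing the closed sets $F$ from the proof of Lemma~\ref{lem:thin} would remove every point with a coordinate in $T(\emptyset)$, since $V_n(\emptyset)=\emptyset$, and would leave a subset of the zero-dimensional set $Z(\emptyset)$. Second, the truncation $n\le k$ is not needed for Proposition~\ref{prop:C}: with ``for all $n$'' in its place one obtains a set containing $E$ for which the same proof works. But the removed sets are then countable intersections of locally closed sets, and the remaining set is only seen to be an $F_{\sigma\delta}$-set, while the next section needs a $G_\delta$-set.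
\end{remark}

\section{The compact space $X$}\label{sec:X}

By Corollary~\ref{cor:E} the set $E$ is dense in $Q$, and $Q$ does not have property $\mathcal C$, so the closure of $E$ is of no use. Instead we map $Q$ to another cube so that $E$ is unchanged and $Q\setminus E$ is flattened to a countable dimensional set. The existence of such a compactification for $G_\delta$-sets is due to Lelek; we give a direct argument.

\begin{proposition}\label{prop:compact}
Let $E\subset Q$ be a $G_\delta$-set. There is a continuous map $\Phi$ of $Q$ onto a compact metrizable space $X$ such that $\Phi|_E$ is a homeomorphism onto $E'=\Phi(E)$ and $\Sigma=X\setminus E'$ is countable dimensional.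
\end{proposition}

\begin{proof}
Write $E=\bigcap_{n\ge1}W_n$ with $W_1\supset W_2\supset\cdots$ open in $Q$. For each $n$ there is a cover $\{U_{n,j}\}_{j\in\omega}$ of $W_n$ by open subsets of $W_n$ of diameter less than $1/n$ such that each point lies in only finitely many $U_{n,j}$. Indeed, if $W_n=\emptyset$ take empty sets. Otherwise choose points $a_j$ and numbers $0<\varepsilon_j<1/(4n)$, for $j\in\omega$, such that the closed balls $A_j=\{x:\rho(x,a_j)\le\varepsilon_j\}$ cover $W_n$ and the open balls $A_j^+=\{x:\rho(x,a_j)<2\varepsilon_j\}$ lie in $W_n$; countably many suffice because $W_n$ has a countable base. Put $U_{n,j}=A^+_j\setminus\bigcup_{i<j}A_i$. A point $x\in W_n$ lies in $U_{n,j}$ for the least $j$ with $x\in A_j^+$, and if $x\in A_i$, then $x\notin U_{n,j}$ for $j>i$.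

Since $Q$ has diameter $2$, each $Q\setminus U_{n,j}$ is nonempty. The function $\varphi_{n,j}(x)=\min\{1,\rho(x,Q\setminus U_{n,j})\}$ is continuous on $Q$ and positive exactly on $U_{n,j}$. Put
\[
\Phi=(\varphi_{n,j})_{n,j}\colon Q\to\prod_{n\ge1,\ j\in\omega}I,\qquad X=\Phi(Q).
\]
Then $X$ is compact and metrizable.

Let $x\in E$, $y\in Q$ and $\Phi(x)=\Phi(y)$. For each $n$ there is $j$ with $x\in U_{n,j}$; then $\varphi_{n,j}(y)=\varphi_{n,j}(x)>0$, so $y\in U_{n,j}$ and $\rho(x,y)<1/n$. Hence $y=x$. Thus $\Phi|_E$ is injective and $\Phi^{-1}(E')=E$. For closed $F\subset Q$ it follows that $\Phi(F\cap E)=\Phi(F)\cap E'$, which is closed in $E'$ since $\Phi(F)$ is compact. So $\Phi|_E\colon E\to E'$ is a closed continuous bijection, that is, a homeomorphism.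

We have $\Sigma=\Phi(Q\setminus E)$. Let $x\in Q\setminus E$, say $x\notin W_n$. For $m\ge n$ we have $x\notin W_m$, so $\varphi_{m,j}(x)=0$ for all $j$. For each $m<n$ only finitely many $\varphi_{m,j}(x)$ are nonzero. So every point of $\Sigma$ has finitely many nonzero coordinates, and $\Sigma$ lies in the union of the countably many cubes $I^L\times\{0\}$, where $L$ is a finite set of indices $(n,j)$. By Lemma~\ref{lem:dense}(c), $\Sigma$ is countable dimensional.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $E$ be the set of Section~\ref{sec:E}. It is a $G_\delta$-set that is not countable dimensional by Corollary~\ref{cor:E} with $G=Q$, and its subsets have property $\mathcal C$ by Proposition~\ref{prop:C}. Let $X=E'\cup\Sigma$ be as in Proposition~\ref{prop:compact}. The space $X$ is not countable dimensional, since it contains $E'$. If $A\subset X$, then $A\cap E'$ is homeomorphic to a subset of $E$ and $A\cap\Sigma$ is countable dimensional. Both have property $\mathcal C$, and so does their union $A$, by Lemma~\ref{lem:union}.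
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
The space $X=\Phi(Q)$ is compact, connected and metrizable. To see that it is locally connected, let $G\subset X$ be open and let $L$ be a component of $G$. Each component of $\Phi^{-1}(G)$ is open, because boxes are connected, and is mapped into a single component of $G$. So $\Phi^{-1}(L)$ is a union of components of $\Phi^{-1}(G)$ and is open. Then $X\setminus L=\Phi(Q\setminus\Phi^{-1}(L))$ is compact, and $L$ is open.

Let $G\subset X$ be nonempty and open. Then $\Phi^{-1}(G)$ is nonempty and open in $Q$, and $G$ contains $\Phi(E\cap\Phi^{-1}(G))$, which is homeomorphic to $E\cap\Phi^{-1}(G)$ and so is not countable dimensional by Corollary~\ref{cor:E}. Hence $G$ is not countable dimensional.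

Countably many zero-dimensional subspaces do not cover $X$ by Theorem~\ref{thm:main}, and $\aleph_1$ of them suffice for every separable metrizable space by Lemma~\ref{lem:dense}(d).
\end{proof}

\begin{remark}
By Corollary~\ref{cor:wid}, $X$ is also a compact space all of whose subsets are weakly infinite-dimensional but which is not countable dimensional.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Eng}
Engelking, \emph{Theory of Dimensions, Finite and Infinite}.

\bibitem{GTW}
\emph{The Eighth Annual Workshop in Geometric Topology}, University of Wisconsin-Milwaukee, June 13--15, 1991,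
\texttt{http://faculty.tcu.edu/gfriedman/GTW\_archive/Proceedings/Proc8.pdf}.

\end{thebibliography}
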